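# Linear-time sorting of arbitrary integers with multiplication and integer division

## 1. A rational function that tells the sign of a difference

Take a finite list $\mathcal T$ of positive integers, called *scales*, and an even positive integer $e$. Put
$$P(t)=\prod_{T\in\mathcal T}(T+t)^e,\qquad \phi(t)=\frac{2P(t)}{P(t)+P(-t)}. \tag{1}$$
Since $e$ is even, $P(t)\ge 0$ for every real $t$. The denominator never vanishes: $P(t)=0$ forces $t=-T<0$ for some scale $T$, and $P(-t)=0$ forces $t>0$. So $\phi$ is defined on all of $\mathbb R$, and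
$$0\le\phi(t)\le 2,\qquad \phi(0)=1,\qquad \phi(-t)=2-\phi(t).$$

The whole talk turns on $\phi$. It imitates the step function that is $2$ on positive numbers, $1$ at $0$, and $0$ on negative numbers. If the imitation is good on all differences of a list $x_1,\dots,x_n$, then
$$\sum_{i=1}^n\phi(x_j-x_i)\;\approx\;k_j:=2\cdot\#\{i:x_i<x_j\}+\#\{i:x_i=x_j\}. \tag{2}$$
The integers $k_j$ lie in $[1,2n]$ and carry the order of the list. Equal values have equal keys. If $x_j<x_l$, then every $i$ with $x_i\le x_j$ is counted in $\#\{i:x_i<x_l\}$, so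
$$k_l\ \ge\ 2\,\#\{i:x_i<x_j\}+2\,\#\{i:x_i=x_j\}+\#\{i:x_i=x_l\}\ >\ k_j .$$
So $\phi$ replaces integers of any size by keys in $[1,2n]$, and such keys can be sorted by counting in $O(n)$ steps. What $\phi$ offers over an honest comparison is that it is a quotient of polynomials, and we shall handle $n^2$ values of a polynomial with $O(n)$ operations on very long integers.

**Example.** Let $\mathcal T=\{1\}$, $e=2$. Then $\phi(t)=\frac{2(1+t)^2}{(1+t)^2+(1-t)^2}=\frac{(1+t)^2}{1+t^2}$. For the list $(3,5,3)$ the sums are $\phi(0)+\phi(-2)+\phi(0)=1+0.2+1=2.2$ at $x_j=3$, and $\phi(2)+\phi(0)+\phi(2)=1.8+1+1.8=4.6$ at $x_j=5$. They round to $2$ and $5$, which are exactly the keys $k_j$. But $\phi(t)\to 1$ as $t\to\infty$, so far from the scale $1$ this $\phi$ sees nothing.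

**Lemma 1.** Let $t>0$, $\Lambda\ge1$, and suppose some $T\in\mathcal T$ satisfies $\Lambda^{-1}\le t/T\le\Lambda$. Then $P(-t)/P(t)\le\exp(-e/\Lambda)$. Consequently $2-2\exp(-e/\Lambda)\le\phi(t)\le 2$ and $0\le\phi(-t)\le2\exp(-e/\Lambda)$.

*Proof.* We have $P(-t)/P(t)=\prod_{T}\bigl|\frac{T-t}{T+t}\bigr|^e$, and every factor is at most $1$. With $r=t/T$ the base is $\frac{|1-r|}{1+r}$. It is at most $1-r$ if $r\le1$, and at most $\frac{r-1}{r}=1-\frac1r$ if $r\ge1$. For the scale $T$ of the hypothesis the base is therefore at most $1-1/\Lambda$, so $P(-t)/P(t)\le(1-1/\Lambda)^e\le\exp(-e/\Lambda)$. Writing $\varepsilon=P(-t)/P(t)$, we get $\phi(t)=\frac{2}{1+\varepsilon}\ge2-2\varepsilon$, and $\phi(-t)=2-\phi(t)\le 2\varepsilon$. $\blacksquare$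

Two features matter later. One scale near $t$ suffices. And additional scales never hurt, because all factors are at most $1$.

**Definition.** Let $\Lambda\ge 1$. The list $\mathcal T$ *$\Lambda$-covers* $x_1,\dots,x_n$ if for every positive difference $t=|x_i-x_j|$ there is $T\in\mathcal T$ with $\Lambda^{-1}\le t/T\le\Lambda$.

For instance $\{1\}$ $2$-covers $(3,5,3)$, whose only positive difference is $2$.

**Lemma 2.** If $\mathcal T$ $\Lambda$-covers $x_1,\dots,x_n$ and $\exp(-e/\Lambda)<\frac1{8n}$, then for each $j$ the sum $\sum_i\phi(x_j-x_i)$ is within $\frac14$ of $k_j$. So its nearest integer is $k_j$.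

*Proof.* By Lemma 1 each $\phi(x_j-x_i)$ differs by less than $\frac1{4n}$ from $2$, $1$, $0$ according as $x_i<x_j$, $x_i=x_j$, $x_i>x_j$; in the case of equality it is exactly $1$. Add the $n$ errors. $\blacksquare$

## 2. The machine and the two theorems

**The model.** A unit-cost random access machine has registers $R_0,R_1,R_2,\dots$, each holding an integer of unbounded size. It can load constants, copy registers with direct and indirect addressing ($R_i:=R_{R_j}$ and $R_{R_i}:=R_j$), compare two registers and branch, jump, halt, and perform a fixed set of arithmetic operations $R_i:=R_j\circ R_k$. Each instruction costs one step. A $\mathrm{RAM}_1$ has addition, subtraction, multiplication and integer division, where dividing $x$ by $y$ yields $\lfloor x/y\rfloor$. Division may be used only on operands $x\ge0$, $y>0$. In particular $x\bmod m=x-m\lfloor x/m\rfloor$ costs $O(1)$ steps for $x\ge0$, $m>0$.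

**Input and output.** At the start $R_0=n$, the registers $R_1,\dots,R_n$ hold integers $x_1,\dots,x_n\ge0$, and all other registers hold $0$. The program *sorts* the input if on halting $R_1,\dots,R_n$ contain the $x_i$ in nondecreasing order.

Cost is counted per instruction, whatever the length of the numbers. So $m$ squarings of $2$ produce $2^{2^m}$ in $O(m)$ steps. On the other hand, the bound we want may depend on $n$ only: a running time such as $O(n+\log\max_i x_i)$ is not good enough, because the $x_i$ are arbitrary. The report "Upper Bounds For Sorting Integers" states as unknown whether a $\mathrm{RAM}_1$ can sort arbitrary $n$-tuples of integers in linear time. The answer is yes.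

**Theorem 1.** There are a $\mathrm{RAM}_1$ program and a constant $K$ such that for all $n\ge1$ and all nonnegative integers $x_1,\dots,x_n$, the program sorts the input and halts within $Kn$ steps.

**Theorem 2.**

(a) Theorem 1 remains true under the following additional restrictions: the program uses only registers with addresses $O(n)$, and every integer occurring has at most $O\bigl(n^{13}\log(nM)\bigr)$ bits, where $M=2+\max_i x_i$. So exponentially long integers are not needed.

(b) The bound is optimal: every sorting program on such a machine needs at least $2\lfloor n/2\rfloor$ steps on some input. Division is indispensable: without it $\Omega(n\log n)$ steps are required, even for inputs in $[0,n^n-1]$.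

(c) Also sortable in $O(n)$ steps: $n$ signed integers, and $n$ rationals given as pairs $(p_i,q_i)$ with $q_i>0$. Also, $n$ tuples in $\mathbb Z_{\ge0}^k$ can be sorted lexicographically in $O(kn)$ steps.

The second statement of (b) is quoted from Paul and Simon: for every sorting program using only addition, subtraction and multiplication, there are inputs in $[0,n^n-1]$ on which it needs $\Omega(n\log n)$ steps. Everything else is proved below.

## 3. Reading polynomial values off one long integer

**Lemma 3.** Let $f$ be a polynomial with integer coefficients, $Z>y$ integers, $m=Z-y$, and suppose $f(Z)\ge0$. Let $r=f(Z)\bmod m$.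

1. If $0\le f(y)<m$, then $f(y)=r$.
2. If $|f(y)|<m/2$, then $|f(y)|=\min(r,m-r)$.

So once $f(Z)$ is stored as one integer, $f(y)$, respectively $|f(y)|$, costs $O(1)$ steps.

*Proof.* Since $Z-y$ divides $Z^i-y^i$ for each $i$, we have $f(Z)\equiv f(y)\pmod m$. In case 1 both $r$ and $f(y)$ are the residue in $[0,m)$. In case 2, if $f(y)\ge0$ then $r=f(y)<m/2<m-r$. If $f(y)<0$ then $r=m+f(y)>m/2$ and $m-r=|f(y)|$. $\blacksquare$

**Example.** Let $f(X)=(X-2)(X-5)$ and $Z=100$, so $f(Z)=98\cdot95=9310$. At $y=7$: $9310\bmod 93=10=f(7)$. At $y=3$: $9310\bmod97=95$ and $97-95=2=|f(3)|$, where $f(3)=-2$.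

The value $f(Z)=\prod_{i\le n}(Z-x_i)$ takes $n$ multiplications, and then $n$ further divisions give $|f|$ at $n$ points. Done directly, these $n$ evaluations of an $n$-fold product would take about $n^2$ multiplications.

## 4. All keys from two long integers

This section is for computing the sums (2), for all $j$ at once, from a given list of scales. Define the integer polynomials
$$\Delta(X)=\prod_{i=1}^n\bigl(P(X-x_i)+P(x_i-X)\bigr),\qquad \nu(X)=\sum_{i=1}^n2P(X-x_i)\prod_{l\ne i}\bigl(P(X-x_l)+P(x_l-X)\bigr).$$
By (1), $\Delta(x_j)>0$ and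
$$\frac{\nu(x_j)}{\Delta(x_j)}=\sum_i\phi(x_j-x_i),\qquad\text{so}\qquad 0\le\nu(x_j)\le2n\,\Delta(x_j). \tag{3}$$
We want to build $\nu(Z_1)$ and $\Delta(Z_1)$ for one large $Z_1$ and reduce modulo $Z_1-x_j$. Building them needs the $2n$ numbers $P(\pm(Z_1-x_i))$, and each is a product over up to $n$ scales; computed separately they would cost order $n^2$. So we apply Lemma 3 one level higher: compute $P$ once, at a much larger $Z_2$, and reduce $2n$ times.

**Lemma 4.** Let $e$ be a power of two, $|\mathcal T|\le n$, and let integers $Z_1>\max_ix_i$ and $Z_2$ satisfy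
$$2n\,\Delta(x_j)<Z_1-x_j\quad(1\le j\le n),\qquad\qquad P(t)<Z_2-Z_1\quad\text{for all integers }|t|\le Z_1. \tag{4}$$
Then, given $\mathcal T,e,Z_1,Z_2$, the nearest integers $\kappa_j$ to $\sum_i\phi(x_j-x_i)$, rounding halves up, are computed for all $j$ in $O(n+\log e)$ steps.

*Proof.*

**Step 1: one value of $P$.** The integer $\Pi=P(Z_2)$ takes $|\mathcal T|$ multiplications to form $\prod_T(T+Z_2)$, followed by $\log_2e$ squarings.

**Step 2: the $2n$ values of $P$.** For each $i$ compute
$$U_i=\Pi\bmod\bigl(Z_2-(Z_1-x_i)\bigr),\qquad W_i=\Pi\bmod\bigl(Z_2+(Z_1-x_i)\bigr).$$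
Put $t=\pm(Z_1-x_i)$; then $|t|\le Z_1$, and (4) gives $0\le P(t)<Z_2-Z_1\le Z_2-t$. By part 1 of Lemma 3, $U_i=P(Z_1-x_i)$ and $W_i=P(x_i-Z_1)$.

**Step 3: assemble the fractions.** Start with $\mathrm{NUM}=0$, $\mathrm{DEN}=1$. For $i=1,\dots,n$ do $\mathrm{NUM}:=\mathrm{NUM}\cdot(U_i+W_i)+2U_i\cdot\mathrm{DEN}$, then $\mathrm{DEN}:=\mathrm{DEN}\cdot(U_i+W_i)$. This is the addition of the fractions $2U_i/(U_i+W_i)$ over the product of the denominators, so at the end $\mathrm{NUM}=\nu(Z_1)\ge0$ and $\mathrm{DEN}=\Delta(Z_1)\ge0$.

**Step 4: read off the keys.** For each $j$ compute $\nu_j=\mathrm{NUM}\bmod(Z_1-x_j)$ and $\Delta_j=\mathrm{DEN}\bmod(Z_1-x_j)$. By (3) and (4), $\nu(x_j)$ and $\Delta(x_j)$ are nonnegative and less than $Z_1-x_j$. So Lemma 3 gives $\nu_j=\nu(x_j)$ and $\Delta_j=\Delta(x_j)>0$. Finally $\kappa_j=\lfloor(2\nu_j+\Delta_j)/(2\Delta_j)\rfloor=\lfloor\nu_j/\Delta_j+\frac12\rfloor$. $\blacksquare$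

**Example of Step 4.** For the list $(3,5)$, $\mathcal T=\{1\}$, $e=2$, we have $P(t)+P(-t)=2(1+t^2)$, so
$$\Delta(X)=4\bigl(1+(X-3)^2\bigr)\bigl(1+(X-5)^2\bigr),\quad \nu(X)=4\bigl[(X-2)^2(1+(X-5)^2)+(X-4)^2(1+(X-3)^2)\bigr].$$
Take $Z_1=105$ and $x_j=5$, modulus $100$. Then $\Delta(105)=4\cdot10405\cdot10001\equiv20$ and $\nu(105)=4[103^2\cdot10001+101^2\cdot10405]\equiv4[9+5]=56$. The quotient $56/20=2.8$ is $\phi(2)+\phi(0)$, and $\lfloor(112+20)/40\rfloor=3$ is the key of $5$.

So sorting is reduced to one task: in $O(n)$ steps, produce at most $n$ scales that $\Lambda$-cover the input, with $\Lambda$ at most exponential in $n$. Then $e$ can be at most exponential in $n$ as well, and $\log_2e=O(n)$ squarings are affordable.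

## 5. No list of scales fixed in advance is enough

The first list to try is $\{1,2,4,\dots,2^D\}$ with $2^D\ge\max_ix_i$. It $2$-covers every input, but it has $D+1$ scales, and $D$ is not bounded in terms of $n$. Could fewer scales, placed cleverly, do? Not if the list depends only on $n$ and $D$.

Let $n\ge2$, let $\mathcal T$ be a nonempty list of $N\le n$ positive integers, let $D\ge3n$, and put $\Lambda=2^{(D/n-1)/2}\ge2$. A scale $T$ is within a factor $\Lambda$ of at most $2\log_2\Lambda+1=D/n$ powers of two, so all scales together are close to at most $D$ of the $D+1$ numbers $2^0,\dots,2^D$. Choose $t=2^j$ that escapes. For each $T$ the ratio $r=t/T$ has $\min(r,1/r)<1/\Lambda$, and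
$$\frac{|1-r|}{1+r}\ \ge\ 1-2\min(r,1/r)\ \ge\ 1-\frac2\Lambda\ \ge 0.$$
By Bernoulli's inequality $P(-t)/P(t)\ge(1-2/\Lambda)^{eN}\ge1-2eN/\Lambda$. If $e\le\Lambda/(4N)$, this is at least $\frac12$, so $\phi(t)\le\frac43$. On the input consisting of $n-1$ zeros and one $t$, the sum (2) at $t$ is then at most $1+\frac43(n-1)$, while the key is $2n-1$; the deficit is at least $\frac23(n-1)>\frac12$, and rounding fails. So one needs $e>\Lambda/(4n)$. Then the $\log_2e$ squarings in Step 1 of Lemma 4 number more than $\frac12(D/n-1)-\log_2(4n)$, which is unbounded for fixed $n$.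

Hence the scales must be read off the input, and there may be about $n^2/2$ different differences. Why should $n$ scales suffice? And how can a machine that has not sorted anything find them?

## 6. Scales from a logarithmic derivative

Process the inputs one by one, and let $f(X)=\prod_j(X-x_j)$ over the values kept so far. At a new value $x_k$ with $f(x_k)\ne0$,
$$\frac{f'(x_k)}{f(x_k)}=\sigma_k:=\sum_{j<k,\ j\text{ kept}}\frac1{x_k-x_j}. \tag{5}$$
If one earlier value is much nearer to $x_k$ than the others, then $1/|\sigma_k|$ is about the distance to it. Both $f$ and $f'$ are integer polynomials, so Lemma 3 gives $|f(x_k)|$ and $|f'(x_k)|$ in $O(1)$ steps.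

**Collecting scales.** Let $M=2+\max_ix_i$ and let $Z_1$ be a large integer, fixed in Section 7. Keep integers $A,A'$, initially $A=1$, $A'=0$, and an initially empty list $\mathcal T$. For $k=1,\dots,n$:

1. Let $m=Z_1-x_k$. Compute $r=A\bmod m$, $\alpha=\min(r,m-r)$, $r'=A'\bmod m$, $\alpha'=\min(r',m-r')$.
2. If $\alpha=0$, skip $x_k$. Otherwise call $k$ *kept*. If $\alpha'\ne0$, append $T_k=\min\bigl(M,\,1+\lfloor\alpha/\alpha'\rfloor\bigr)$ to $\mathcal T$. Then replace $A':=A'\cdot(Z_1-x_k)+A$, and after that $A:=A\cdot(Z_1-x_k)$.

By the product rule $(f\cdot(X-x_k))'=f'\cdot(X-x_k)+f$, so at every moment $A=f(Z_1)$ and $A'=f'(Z_1)$, and both are nonnegative because $Z_1>x_j$ for all $j$. Suppose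
$$|f(x_k)|,\ |f'(x_k)|<\tfrac12(Z_1-x_k)\quad\text{at every round }k. \tag{6}$$
Then Lemma 3 gives $\alpha=|f(x_k)|$ and $\alpha'=|f'(x_k)|$. So $k$ is kept exactly when $x_k$ differs from all earlier kept values, each distinct input value is kept exactly once, and $\alpha/\alpha'=1/|\sigma_k|$ whenever $\sigma_k\ne0$. The first kept value has $f=1$, $f'=0$, and yields no scale.

**Example.** Input $(0,1000,1)$, $M=1002$. At $1000$: $f=X$, ratio $1000/1$, scale $1001$. At $1$: $f=X(X-1000)$, $|f(1)|=999$, $|f'(1)|=998$, scale $2$. The differences $1000,999,1$ are all covered well by $\{1001,2\}$.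

**Example of cancellation.** Input $(0,2,1)$: at $1$ we get $\sigma_3=1-1=0$, and no scale is produced although the nearest value is at distance $1$. Cancellation need not be exact to do damage. For $(0,2D,D+1)$ with $D\ge5$, the last round has $f=X(X-2D)$, $|f(D+1)|=D^2-1$, $f'(D+1)=2$, so $1+\lfloor(D^2-1)/2\rfloor\ge M=2D+2$ and the scale is capped at $M$.

So the single scale $T_k$ is unreliable. Wrong scales do no harm, as noted after Lemma 1. What must be shown is that for each difference $d$ *some* round gives a scale comparable to $d$. The idea is to enlarge the pair $\{a,b\}$ to a cluster so isolated that the values outside it cannot cancel what happens inside, and then to watch the round in which the cluster first has members on both sides of a wide gap. At that round all inner terms of $\sigma_k$ have the same sign.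

**Lemma 5.** Assume (6). For any $x_i\ne x_j$ with $d=|x_i-x_j|$ there is $T\in\mathcal T$ with $d/n^2\le T\le2^{4n+2}d$.

*Proof.* Let $S$ be the set of distinct input values, $N=|S|\le n$, and let $a<b$ be the two values, so $d=b-a$. An *interval* is a set $Q=S\cap[l,r]$ with $l<r$ in $S$; its diameter is $q=r-l$. For $z\in S\setminus Q$ let $\mathrm{dist}(z,Q)>0$ be the distance from $z$ to $[l,r]$.

**Step 1: find an isolated cluster.** We claim that there is an interval $Q\supseteq\{a,b\}$ with
$$d\le q\le2^{4n}d\qquad\text{and}\qquad\sum_{z\in S\setminus Q}\frac1{\mathrm{dist}(z,Q)}\le\frac1{2q}. \tag{7}$$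
Start with $Q_0=S\cap[a,b]$, $q_0=d$. Suppose $Q_s$, of diameter $q_s$, violates the second inequality of (7). List the distances of the outside points as $r_1\le r_2\le\cdots$. If $r_l\ge2^{l+1}q_s$ held for all $l$, then $\sum_l1/r_l\le\sum_{l\ge1}2^{-l-1}/q_s=1/(2q_s)$, against the assumption. So $r_l<2^{l+1}q_s$ for some $l=l_s\ge1$. Let $Q_{s+1}$ consist of $Q_s$ and all outside points at distance at most $r_{l_s}$. It is an interval, it has at least $l_s$ more points than $Q_s$, and
$$q_{s+1}\le q_s+2r_{l_s}<(1+2^{l_s+2})q_s\le2^{l_s+3}q_s\le2^{4l_s}q_s,$$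
the last step because $l_s\ge1$. The process stops, at the latest when $Q_s=S$, where the sum in (7) is empty. The numbers of added points satisfy $\sum_sl_s\le N$, so the final diameter is at most $2^{4N}d\le2^{4n}d$.

**Step 2: choose the round.** The set $S\cap[a,b]$ has at most $N-1$ consecutive gaps, of total length $d$. So there are consecutive elements $c<c'$ of it, which are also consecutive in $S$, with $c'-c\ge d/(N-1)$. Put $Q^-=\{z\in Q:z\le c\}\ni a$ and $Q^+=\{z\in Q:z\ge c'\}\ni b$; then $Q=Q^-\cup Q^+$. Let $k$ be the least kept index such that the values kept up to and including $k$ meet both $Q^-$ and $Q^+$. It exists, as every value in $S$ is kept at some round.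

**Step 3: estimate $\sigma_k$.** The value $x_k$ lies in one of $Q^\pm$, and by minimality all earlier kept values in $Q$ lie in the other part. There are $h$ of them, $1\le h\le N-1$, all on the same side of $x_k$, at distances between $d/(N-1)$ and $q$. Their terms in (5) have one sign, so their total has absolute value between $1/q$ and $(N-1)^2/d$. The earlier kept values $z$ outside $Q$ satisfy $|x_k-z|\ge\mathrm{dist}(z,Q)$, so by (7) they contribute at most $1/(2q)$ in absolute value. With $q\ge d$,
$$\frac1{2q}\le|\sigma_k|\le\frac{(N-1)^2}d+\frac1{2q}\le\frac{(N-1)^2+\frac12}{d}\le\frac{n^2}d .$$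

**Step 4: read off the scale.** So $\sigma_k\ne0$, and $\tau=1/|\sigma_k|$ satisfies $d/n^2\le\tau\le2q\le2^{4n+1}d$. The scale $T_k=\min(M,1+\lfloor\tau\rfloor)$ is at least $d/n^2$, because $M>d$ and $1+\lfloor\tau\rfloor>\tau$. Since $d\ge1$, also $T_k\le1+\tau\le d+2^{4n+1}d\le2^{4n+2}d$. $\blacksquare$

Thus $\mathcal T$ $\Lambda$-covers the input with $\Lambda=2^{4n+2}\ge n^2$.

## 7. Parameters, and the keys of Theorem 1

This section fixes the sizes so that Lemmas 2, 4 and 5 all apply. Put
$$M=2+\max_ix_i,\qquad e=2^{5n+4},\qquad Z_1=(2M)^{2^{7n+5}},\qquad Z_2=Z_1^{2^{6n+6}}.$$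
Both $Z_1,Z_2$ come from $O(n)$ squarings. The program computes them, collects the scales as in Section 6, computes the keys $\kappa_j$ as in Lemma 4, and sorts by counting on the keys. We use $2M\ge4$, $|\mathcal T|\le n$, $1\le T\le M$ for $T\in\mathcal T$, and $2n\le2^n$.

**Step 1: how large $Z_1$ is.** Put $s=en^2+n$. Then $s+1\le2^{5n+4}2^{2n}+(n+1)\le2^{7n+5}$, so $Z_1\ge(2M)^{s+1}$. Since $(2M)^{s+1}-(2M)^s\ge2M-1>x_j$,
$$Z_1-x_j>(2M)^s\qquad\text{for all }j.$$

**Step 2: condition (6).** At most $n-1$ values were kept before round $k$, and differences are less than $M$. So $|f(x_k)|\le M^n$ and $|f'(x_k)|\le nM^n$. Both are at most $\frac12(2M)^n<\frac12(Z_1-x_k)$, since $2n\le2^n$ and $s\ge n$.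

**Step 3: first half of (4).** For $|t|\le M$ we have $|T+t|\le2M$, so $0\le P(t)\le(2M)^{en}$. Therefore $\Delta(x_j)\le\bigl(2(2M)^{en}\bigr)^n=2^n(2M)^{en^2}$, and
$$2n\,\Delta(x_j)\le2^n2^n(2M)^{en^2}\le(2M)^{en^2+n}=(2M)^s<Z_1-x_j .$$

**Step 4: second half of (4).** For $|t|\le Z_1$ we have $0\le P(t)\le(Z_1+M)^{en}\le(2Z_1)^{en}\le Z_1^{2en}$. Since $2en+2\le4en=2^{5n+6}n\le2^{6n+6}$, we get $Z_2\ge Z_1^{2en+2}>Z_1^{2en}+Z_1$, so $P(t)<Z_2-Z_1$.

**Step 5: the keys are right.** By Lemma 5, $\mathcal T$ $\Lambda$-covers the input with $\Lambda=2^{4n+2}$. Here $e/\Lambda=2^{n+2}$, and $\exp(-2^{n+2})<\frac1{8n}$, because $8n\le2^{n+3}\le2^{2^{n+2}}<\exp(2^{n+2})$. By Lemma 2 the nearest integer to $\sum_i\phi(x_j-x_i)$ is $k_j$. By Lemma 4 the program computes $\kappa_j=k_j$ in $O(n+\log e)=O(n)$ steps.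

**Step 6: sort.** By Section 1, $1\le k_j\le2n$, with $k_j<k_l$ iff $x_j<x_l$ and $k_j=k_l$ iff $x_j=x_l$. Counting sort on the keys (count each key, form prefix sums, place the items) takes $O(n)$ steps.

All divisions have nonnegative dividend and positive divisor.

## 8. Registers and running time

A program has a fixed finite set of directly addressed registers, yet the input occupies $R_0,\dots,R_n$. This section makes room. Suppose the program uses direct addresses $R_0,\dots,R_c$ only, with a constant $c\ge2$. Fix a constant $q\ge1$ with $2^q\ge c+2$.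

**Step 1: prologue.** Execute $R_0:=R_0+R_0$ exactly $q$ times, so that $R_0=\beta:=2^qn>\max(n,c)$. Do $R_{R_0}:=R_1$ and then $R_1:=1$. For $s=2,\dots,c$, written as straight-line code, do $R_0:=R_0+R_1$ and $R_{R_0}:=R_s$. All indirect writes go to addresses at least $\beta$, so nothing unsaved is lost. The old contents of $R_s$, $1\le s\le c$, are now at address $\beta+s-1$, and $R_1,\dots,R_c$ are free scratch registers. Since $R_0=\beta+c-1=2^qn+(c-1)$ with $c-1<2^q$, we recover $n=\lfloor R_0/2^q\rfloor$. In $O(n)$ steps copy the inputs to an array beyond address $\beta+c$: those with $s\le\min(n,c)$ from addresses $\beta+s-1$, those with $c<s\le n$ from $R_s$. All further arrays lie behind it, in initially zero registers with addresses $O(n)$.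

**Step 2: epilogue.** Suppose the sorted output stands at addresses $\gamma+1,\dots,\gamma+n$ in such an array. First copy entries $s$ with $c<s\le n$ to $R_s$ by a loop. Then set $R_0:=\gamma+c$ and $R_1:=1$. For $s=c,c-1,\dots,2$ do $R_s:=R_{R_0}$ and $R_0:=R_0-R_1$. Now $R_0=\gamma+1$; do $R_1:=R_{R_0}$ and halt. If $n<c$, the registers $R_s$ with $s>n$ receive irrelevant values.

**Step 3: time.** Computing $M$, the $O(n)$ squarings, the $n$ rounds of $O(1)$ steps that collect the scales, the key computation, the counting sort, the prologue and the epilogue take $O(n)$ steps in total, with an absolute constant. This proves Theorem 1. $\blacksquare$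

## 9. The matching lower bound, and rationals and tuples

*Proof of Theorem 2(b).* On input $n,n-1,\dots,1$ register $R_i$ holds $n+1-i$ and must end up holding $i$. So every $R_i$ with $i\ne n+1-i$ must be overwritten. There are $2\lfloor n/2\rfloor$ such $i$, and a step writes at most one register. The second statement is the quoted result of Paul and Simon. $\blacksquare$

*Proof of Theorem 2(c).* We take the data to be laid out in arrays, with their sizes and addresses at hand. For signed integers, find the minimum, subtract it, sort, and add it back. For rationals, put $D=\prod_iq_i$. The divisions $D/q_i$ are exact, and the signed integers $p_i\cdot(D/q_i)$ are ordered like the $p_i/q_i$, since each is $D>0$ times $p_i/q_i$. For tuples, let $B$ exceed all entries. Then $\sum_{s=1}^kx_{i,s}B^{k-s}$ is a number written in base $B$ with digits $x_{i,s}$, so these numbers are ordered as the tuples are lexicographically. Horner's rule computes all of them in $O(kn)$ steps. In each case the keys $\kappa_j$ give the sorting permutation of the original objects, and moving the objects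 costs $O(n)$, respectively $O(kn)$, steps. $\blacksquare$

## 10. Distances to the nearest earlier value

It remains to prove Theorem 2(a). In Theorem 1 the integers are exponentially long because $e$ is exponential in $n$, and that comes from the factor $2^{4n}$ in Lemma 5, the price of cancellation in $\sigma_k$. To bring $e$ down to a polynomial in $n$ we need a list that $\Lambda$-covers the input with $\Lambda$ polynomial.

Here is a list that would do. For a kept index $k$ other than the first, let $\delta_k\ge1$ be the distance from $x_k$ to the nearest earlier kept value.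

**Lemma 6.** Let $u\ne v$ be among the values kept up to some time, and $d=|u-v|$. Then some non-first kept index $l$ up to that time has $d/n\le\delta_l\le3d$.

*Proof.* Sort the values kept so far and split them into blocks, the maximal runs whose consecutive gaps are less than $d/n$. A block has at most $n$ elements, so its diameter is less than $d$; hence $u,v$ lie in different blocks. Let $u',v'$ be the earliest kept members of these two blocks, and let $x_l$ be the later kept of $u',v'$. It is not the first kept value. Since $x_l$ is the earliest kept member of its own block, all values kept before $l$ lie in other blocks, at distance at least $d/n$ from $x_l$. So $\delta_l\ge d/n$. Also $\delta_l\le|u'-v'|\le|u'-u|+|u-v|+|v-v'|\le3d$. $\blacksquare$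

For example, for $(0,1000,1)$ we have $\delta_2=1000$ and $\delta_3=1$, and these two numbers are near all three differences. This explains why $n-1$ scales suffice for $n^2/2$ differences.

Can the machine compute $\delta_k$ up to a polynomial factor? Sums of squares do not cancel. Put
$$g(X)=\sum_j\prod_{l\ne j}(X-x_l)^2\quad(j,l\text{ over kept indices}),\qquad \frac{g(x_k)}{f(x_k)^2}=p_2:=\sum_{j<k\text{ kept}}\frac1{(x_k-x_j)^2}\in\Bigl[\frac1{\delta_k^2},\frac n{\delta_k^2}\Bigr].$$
So for a kept, non-first $k$ the integer
$$Y=1+\bigl\lfloor f(x_k)^2/g(x_k)\bigr\rfloor\qquad\text{satisfies}\qquad\frac{\delta_k^2}n\le Y\le1+\delta_k^2\le2\delta_k^2. \tag{8}$$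
This is $\delta_k^2$ up to a factor $2n$, not $\delta_k$. The point at which the approach halts is a square root: we need an integer $T$ with $T^2$ near $Y$, in $O(1)$ steps, and $Y$ is of unbounded size. Repeated halving, for instance, takes a number of steps that grows with $\log Y$.

What helps is that a proposed $T$ is checked in $O(1)$ steps by testing $Y\le T^2\le4n^2Y$. So it is enough to have a bounded number of candidates, one of which is within a polynomial factor of $\sqrt Y$. One candidate is $1/|\sigma_k|$, which is good when no cancellation occurs. If cancellation does occur, there are earlier kept values on both sides of $x_k$ at distances comparable to $\delta_k$. Their mutual distance is then comparable to $\delta_k$ too, and by Lemma 6 an *earlier* round has already produced a scale of this size. To select it without a search, take a weighted average of all old scales with weights that peak at $\sqrt Y$: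
$$v_l=\frac{T_l^2}{T_l^4+Y^2},\qquad Yv_l=\frac1{r_l^2+r_l^{-2}}\quad\text{with } r_l=\frac{T_l}{\sqrt Y}. \tag{9}$$
The weights are rational in $Y$, so Lemma 3 can evaluate the average.

## 11. A square root up to a polynomial factor

Let $n\ge2$. For $n=1$ the program detects $n=1$ after the prologue and goes straight to the epilogue. Only the choice of the scales $T_k$ and the parameters change; the computation of the keys and the counting sort are as before.

**Parameters.** Put $W=4nM$, and let $e$ be the least power of two with $e\ge72n^3$. Put $Z_1=W^{2^a}$ with $a$ least such that $2^a\ge2en^2+n+3$, and $Z_2=Z_1^{2^b}$ with $b$ least such that $2^b\ge2en+2$. All this takes $O(\log n)$ steps.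

**The new rounds.** Besides $A=f(Z_1)$ and $A'=f'(Z_1)$ maintain $C=g(Z_1)$: initially $C=0$, and when $x_k$ is kept, $C:=C(Z_1-x_k)^2+A^2$ with the old $A$. (The new summand of $g$ is $\prod_{l\ne k}(X-x_l)^2=f^2$ with the old $f$.) For the current list $\mathcal T=(T_l)$ maintain the values at $V=Z_1$ of
$$\Omega(V)=\prod_l(T_l^4+V^2),\quad a(V)=\sum_lT_l^3\prod_{l'\ne l}(T_{l'}^4+V^2),\quad b(V)=\sum_lT_l^2\prod_{l'\ne l}(T_{l'}^4+V^2).$$
When a scale $T$ is appended, the updates are $a:=a\cdot(T^4+V^2)+T^3\Omega$, $b:=b\cdot(T^4+V^2)+T^2\Omega$, then $\Omega:=\Omega\cdot(T^4+V^2)$. The initial values are $\Omega=1$, $a=b=0$.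

As before, $x_k$ is skipped if $f(x_k)=0$, and the first kept value gets no scale. For any later kept $k$, obtain $|f(x_k)|$, $|f'(x_k)|$, $g(x_k)$ by Lemma 3, and form $Y$ as in (8); note $g(x_k)>0$. Form the candidates
$$\tau_1=1+\bigl\lfloor|f(x_k)|/|f'(x_k)|\bigr\rfloor\ \ (\text{if }f'(x_k)\ne0),\qquad\tau_2=1+\lfloor a(Y)/b(Y)\rfloor\ \ (\text{if }\mathcal T\ne\emptyset),$$
where $a(Y),b(Y)$ are obtained by Lemma 3 modulo $Z_1-Y$. For each candidate $\tau$ and each integer $i$ with $|i|\le12$, put $T=\tau n^{|i|}$ if $i\le0$ and $T=1+\lfloor\tau/n^i\rfloor$ if $i>0$. Append as $T_k$ the first $T$ found with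
$$Y\le T^2\le4n^2Y. \tag{10}$$
This costs $O(1)$ steps per round. Dividing numerator and denominator by $\Omega(Y)$ gives $a(Y)/b(Y)=\sum_lT_lv_l\big/\sum_lv_l$ with the weights (9).

**Lemma 7.** For every kept, non-first $k$ all evaluations by Lemma 3 are correct, a $T$ satisfying (10) is found, and $\delta_k/(3n)\le T_k\le3n\,\delta_k$.

*Proof.* We use induction on $k$: assume the statement for all earlier kept, non-first indices. Write $\delta=\delta_k$ and $y=\sqrt Y\ge1$. By (8), $\delta/\sqrt n\le y\le\sqrt2\,\delta$ once $Y$ has been computed correctly.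

**Step 1: the evaluations are correct.** By definition $Z_1\ge W^{2en^2+n+3}$, and $e\ge576$, so $Z_1\ge W^{5n+6}$ with room to spare. We have $|f(x_k)|\le M^n$, $|f'(x_k)|\le nM^n$ and $0\le g(x_k)\le nM^{2n}$, all at most $W^{2n+1}$ and so below half of $Z_1-x_k$. These three bounds hold in every round, kept or skipped. So the numbers giving $Y$ are right. By (8), $Y\le2\delta^2\le2M^2<W^2$. By induction $T_l\le3n\delta_l\le3nM<W$ for the earlier scales. Hence
$$0\le a(Y),b(Y)\le nW^3(2W^4)^n\le W^{5n+4},$$
using $n\le W$ and $2^n\le W^n$. This is below half of $Z_1-Y$, since $2W^{5n+4}+W^2<W^{5n+6}$. If $\mathcal T\ne\emptyset$, then $b(Y)>0$.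

**Step 2: an accepted $T$ obeys the bounds.** By (10), $y\le T\le2ny$. So $\delta/(3n)\le\delta/\sqrt n\le T\le2\sqrt2\,n\delta\le3n\delta$.

**Step 3: a rough candidate suffices.** Suppose some candidate $\tau$ satisfies $n^{-12}\le\tau/y\le n^{12}$. Choose the integer $i$ with $n^i\le\tau/y<n^{i+1}$; then $|i|\le12$. If $i\le0$, then $T=\tau n^{-i}\in[y,ny)$. If $i>0$, then $T=1+\lfloor\tau/n^i\rfloor$ lies above $\tau/n^i\ge y$ and below $1+ny$. In both cases $T\in[y,ny+1]\subset[y,2ny]$, so (10) holds and the search succeeds. It remains to produce such a candidate. Let $L$ be a nearest earlier kept value, $|x_k-L|=\delta$.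

**Step 4: no close value opposite to $L$.** Suppose every earlier kept value on the side of $x_k$ opposite to $L$ has distance greater than $2n\delta$ from $x_k$. (This includes the case that there is none, as for the second kept value.) The values on $L$'s side contribute to $\sigma_k$ with one sign and total absolute value at least $1/\delta$. The others contribute at most $n/(2n\delta)=1/(2\delta)$ in absolute value. Each of the fewer than $n$ terms is at most $1/\delta$ in absolute value. So $1/(2\delta)\le|\sigma_k|\le n/\delta$; in particular $f'(x_k)\ne0$, and $\delta/n\le\tau_1\le1+2\delta\le3\delta$. Therefore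
$$\frac{\tau_1}y\in\Bigl[\frac1{\sqrt2\,n},\,3\sqrt n\Bigr]\subset[n^{-12},n^{12}].$$

**Step 5: a close value opposite to $L$ yields an old scale.** Suppose some earlier kept $R$ on the side opposite to $L$ has distance at most $2n\delta$ from $x_k$. Then $d=|L-R|=\delta+|x_k-R|$ satisfies $\delta\le d\le3n\delta$. By Lemma 6, applied to the values kept before $k$, some earlier non-first kept $l$ has $d/n\le\delta_l\le3d$. By induction
$$T_l\in\Bigl[\frac d{3n^2},\,9nd\Bigr]\subset\Bigl[\frac\delta{3n^2},\,27n^2\delta\Bigr].$$
With $F=27n^3$ this gives $r_l=T_l/y\in[1/F,F]$, because $3\sqrt2\,n^2\le27n^3$ and $27n^{2.5}\le27n^3$.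

**Step 6: the average is dominated by scales near $y$.** For the index $l$ of Step 5, (9) gives $Yv_l\ge1/(2F^2)$. So the total of all $Yv_{l'}$ is at least $1/(2F^2)$. Put $F''=4nF$.

*Lower bound.* An index with $r_{l'}<1/F''$ has $Yv_{l'}\le r_{l'}^2\le F''^{-2}$. Together these carry a fraction of the total weight at most $n\cdot2F^2/F''^2=\frac1{8n}\le\frac18$. The rest of the weight sits on scales $T_{l'}\ge y/F''$. So the average is at least $\frac78\,y/F''=\frac{7y}{32nF}\ge\frac y{8nF}$.

*Upper bound.* An index with $r_{l'}>F''$ has $Yv_{l'}\le r_{l'}^{-2}$, so it contributes to the average at most $yr_{l'}\cdot r_{l'}^{-2}\cdot2F^2\le2F^2y/F''$. All of them together contribute at most $n\cdot2F^2y/F''=Fy/2$. The remaining indices contribute at most $F''y=4nFy$. So the average is at most $5nFy$.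

Since $\tau_2$ lies between the average and the average plus $1$, and $y\ge1$,
$$\frac{\tau_2}y\in\Bigl[\frac1{8nF},\,5nF+1\Bigr]\subset\Bigl[\frac1{8nF},\,8nF\Bigr],$$
and $8nF=216n^4\le n^{12}$ because $216\le2^8\le n^8$. So Step 3 applies with $\tau=\tau_2$. $\blacksquare$

## 12. Covering and bit lengths for Theorem 2(a)

**Step 1: the keys are right.** Let $t$ be a positive difference of inputs. By Lemma 6, applied after all insertions, some $l$ has $t/n\le\delta_l\le3t$, and Lemma 7 gives
$$\frac t{3n^2}\le T_l\le9nt .$$
So $\mathcal T$ $\Lambda$-covers the input with $\Lambda=9n^2$, and $\exp(-e/\Lambda)\le\exp(-8n)<\frac1{8n}$. By Lemma 2 the nearest integers to the sums (2) are the $k_j$.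

**Step 2: condition (4).** Recall $T<W$ for all $T\in\mathcal T$, and $M<W$. For $|t|\le M$ we have $P(t)\le(2W)^{en}\le W^{2en}$. So $\Delta(x_j)\le(2W^{2en})^n\le W^{2en^2+n}$ and
$$2n\,\Delta(x_j)\le W^{2en^2+n+1}<W^{2en^2+n+3}-W\le Z_1-x_j .$$
For $|t|\le Z_1$ we have $P(t)\le(2Z_1)^{en}\le Z_1^{2en}<Z_1^{2en+2}-Z_1\le Z_2-Z_1$, where $T+|t|\le W+Z_1\le2Z_1$. Hence Lemma 4 applies, and computes $\kappa_j=k_j$ in $O(n+\log e)=O(n)$ steps. Counting sort finishes.

**Step 3: bit lengths.** Since $e=\Theta(n^3)$, we have $2^a=\Theta(n^5)$ and $2^b=\Theta(n^4)$, so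
$$Z_1=W^{\Theta(n^5)},\qquad Z_2=W^{\Theta(n^9)}.$$
The largest integer is $P(Z_2)\le(2Z_2)^{en}=W^{O(n^{13})}$; the intermediate products that lead to it are no larger. Next, $U_i,W_i\le Z_1^{2en}=W^{O(n^9)}$. The integer $\mathrm{DEN}$ is a product of $n$ factors $U_i+W_i$, and $\mathrm{NUM}\le2n\,\mathrm{DEN}$, so both are $W^{O(n^{10})}$. The stored integers $A,A',C,\Omega,a,b$ of the rounds are at most polynomial expressions of degree $O(n)$ in $Z_1$ and $W$, hence $W^{O(n^6)}$. The candidates and trial scales are at most about $n^{12}W^{5n+5}=W^{O(n)}$. All other intermediate results are sums and products of a bounded number of these. Since $\log W=\log(4nM)=O(\log(nM))$, every integer has $O\bigl(n^{13}\log(nM)\bigr)$ bits.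

**Step 4: addresses and time.** All divisions have nonnegative dividend and positive divisor. By the layout of Section 8 all addresses are $O(n)$. The parameters cost $O(\log n)$ steps, the $n$ rounds $O(1)$ each, and the rest is $O(n)$ as in Theorem 1. This proves Theorem 2(a). $\blacksquare$
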